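\title{Bipartite signed graphs with no odd-$K_4$ minor}

\begin{abstract}
We prove that every signed simple bipartite graph with no $[K_4,E(K_4)]$-minor has a homomorphism to $[K_{3,3},M]$, the complete bipartite graph $K_{3,3}$ whose negative edges form a perfect matching $M$. This confirms a conjecture on homomorphisms of signed graphs. The homomorphism can be chosen to avoid one edge of $M$, and the resulting target $T$, with six vertices and eight edges, is the smallest simple bipartite target. The proof rests on a dichotomy for 2-connected signed graphs with no $[K_4,E(K_4)]$-minor. Either the graph also has no minor equal to the triangle with each edge replaced by a positive and a negative edge, and then regular matroid theory and shortest paths wind it around a negative cycle; or it is a cyclic chain of three unbalanced pieces, and then two of the pieces can be replaced by a short negative cycle.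
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{signed graph} $[G,\Sigma]$ is a graph $G$ together with a set $\Sigma\subseteq E(G)$ of \emph{negative} edges; the other edges are \emph{positive}. \emph{Resigning} at a vertex changes the signs of all edges incident with it. Two signed graphs $[G,\Sigma_1]$ and $[G,\Sigma_2]$ are \emph{equivalent} if $\Sigma_1\triangle\Sigma_2$ is an edge cut of $G$, that is, the set $\delta(S)$ of edges with exactly one end in some $S\subseteq V(G)$; equivalently, one is obtained from the other by resigning at the vertices of $S$. The \emph{sign} of a circuit or of a closed walk is the product of the signs of its edges, counted with multiplicity. A closed walk crosses every cut an even number of times, so resigning does not change its sign.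

Homomorphisms and minors are defined so as to respect equivalence. We say that $[G,\Sigma]$ \emph{maps to} $[H,\Sigma_1]$, and write $[G,\Sigma]\to[H,\Sigma_1]$, if there are a signed graph $[G,\Sigma']$ equivalent to $[G,\Sigma]$ and a map $\varphi\colon V(G)\to V(H)$ such that $\varphi(x)\varphi(y)\in E(H)$ for every edge $xy$ of $G$, and $xy\in\Sigma'$ if and only if $\varphi(x)\varphi(y)\in\Sigma_1$. A \emph{minor} of $[G,\Sigma]$ is a signed graph obtained from it by a sequence of deletions of vertices or edges, contractions of positive edges, and resignings. We write $[K_4,E(K_4)]$ for $K_4$ with all edges negative, and $[K_{3,3},M]$ for $K_{3,3}$ whose set $M$ of negative edges is a perfect matching.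

A homomorphism sends closed walks to closed walks of the same length and the same sign. If $G$ is bipartite and all its circuits are positive, then all edges can be made positive by resigning, and $G$ folds onto a single positive edge. The first obstruction to folding is a negative 4-cycle: in a simple target its opposite vertices must receive different images (Lemma~\ref{lem:C4}), just as the ends of an edge must receive different colors in a coloring. For a simple graph $F$, let $S(F)$ be the bipartite signed graph obtained by replacing each edge $uv$ of $F$ by a negative 4-cycle on which $u$ and $v$ are opposite. We shall see in Proposition~\ref{prop:SF} that $S(F)\to[K_{3,3},M]$ if and only if $F$ is 3-colorable, and that $S(F)$ has a $[K_4,E(K_4)]$-minor if and only if $F$ has a $K_4$-minor. So among bipartite signed graphs, mapping to $[K_{3,3},M]$ plays the part of being 3-colorable and $[K_4,E(K_4)]$ plays the part of $K_4$, and one is led to guess that excluding the minor forces the homomorphism. It is shown in \cite{hsg} that $[G,\Sigma]\to[K_{3,3},M]$ for every signature $\Sigma$ if $G$ is bipartite with no $K_4$-minor, and the following is posed there as Conjecture~9.4, for simple graphs $G$.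

\begin{quote}
\textbf{Conjecture.} If $G$ is bipartite and $[G,\Sigma]$ has no $[K_4,E(K_4)]$-minor, then $[G,\Sigma]\to[K_{3,3},M]$.
\end{quote}

The hypothesis of the conjecture does not restrict the underlying graph: if all circuits of a signed graph are positive, the same holds for its minors, so every bipartite graph with all edges positive qualifies. One therefore cannot count on vertices of small degree or on small vertex cuts; the structure has to come from the position of the negative circuits. The two conditions on $G$ cannot be dropped. An odd circuit does not map to a bipartite graph, and two parallel edges of opposite signs do not map to a simple graph.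

We prove the conjecture with a smaller target. Let $T$ be the signed graph with vertices $a_1,a_2,a_3,b_1,b_2,b_3$, all edges $a_ib_j$ except $a_3b_3$, and negative edges exactly $a_1b_1$ and $a_2b_2$ (Figure~\ref{fig:T}). Thus $T$ is $[K_{3,3},M]$ with $M=\{a_1b_1,a_2b_2,a_3b_3\}$, minus the edge $a_3b_3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1.5pt}]
\node (a1) at (0,1.6) {$a_1$}; \node (a2) at (2,1.6) {$a_2$}; \node (a3) at (4,1.6) {$a_3$};
\node (b1) at (0,0) {$b_1$}; \node (b2) at (2,0) {$b_2$}; \node (b3) at (4,0) {$b_3$};
\draw (a1)--(b2) (a1)--(b3) (a2)--(b1) (a2)--(b3) (a3)--(b1) (a3)--(b2);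
\draw[dashed,very thick] (a1)--(b1) (a2)--(b2);
\end{tikzpicture}
\caption{The signed graph $T$: the graph $K_{3,3}$ without the edge $a_3b_3$. The two dashed edges are negative and the six solid edges are positive.}
\label{fig:T}
\end{figure}

\begin{theorem}\label{thm:main}
If $G$ is a simple bipartite graph and $[G,\Sigma]$ has no $[K_4,E(K_4)]$-minor, then $[G,\Sigma]\to T$; hence $[G,\Sigma]\to[K_{3,3},M]$.
\end{theorem}

The proof does not use the result of \cite{hsg} on $K_4$-minor-free graphs. Two supplements, not needed for the conjecture, describe how far Theorem~\ref{thm:main} is from optimal and what happens when a second minor is excluded.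

\begin{theorem}\label{thm:optimal}
Let $B$ be a simple bipartite signed graph to which all signed graphs $[G,\Sigma]$ of Theorem~\ref{thm:main} map, or only those for which $G$ has no $K_4$-minor. Then $B$ has at least $6$ vertices and at least $8$ edges. If $B$ has exactly $8$ edges then, up to isolated vertices and isomorphism, $B$ is equivalent to $T$. Moreover, in Theorem~\ref{thm:main} and in the conjecture, ``no $[K_4,E(K_4)]$-minor'' cannot be weakened to ``no $[K_5,E(K_5)]$-minor''.
\end{theorem}

Let $\pm K_3$ be the triangle with each edge replaced by a positive and a negative parallel edge. A \emph{negative cycle} is a signed graph consisting of one negative circuit; up to equivalence there is one of each length.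

\begin{theorem}\label{thm:cycle}
Let $G$ be a simple bipartite graph such that $[G,\Sigma]$ has neither a $[K_4,E(K_4)]$-minor nor a $\pm K_3$-minor, and let $2k$ be the length of its shortest negative circuit. Then $[G,\Sigma]$ maps to the negative cycle of length $2k$, and to no longer negative cycle of even length.
\end{theorem}

The minor $\pm K_3$ divides the proof of Theorem~\ref{thm:main} into two halves, which Section~\ref{sec:small} shows on two small graphs. If a 2-connected piece has no $\pm K_3$-minor, a binary matroid attached to it is regular; this lifts the signs to integers, and a shortest-path computation gives a map to a negative 4-cycle of $T$ (Section~\ref{sec:lifts}, which also proves Theorem~\ref{thm:cycle}). If the piece has a $\pm K_3$-minor, it has the shape of $\pm K_3$: it is a necklace of three beads, each containing a negative circuit (Section~\ref{sec:necklaces}). Section~\ref{sec:main} combines the two halves in an induction on graphs with two terminals, and Section~\ref{sec:optimal} proves Theorem~\ref{thm:optimal}.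

\section{Minors, homomorphisms and the target $T$}\label{sec:prelim}

\subsection{Signed multigraphs and their minors}

Contractions create parallel edges, and the proof uses parallel edges on purpose. From now on graphs may have parallel edges, loops may appear after contractions, and \emph{simple} is said whenever it is meant. Resigning does not affect loops, and contracting a positive loop means deleting it. We denote a signed graph by a single letter and the sign of an edge $e$ by $s(e)=\pm1$. A \emph{circuit} is a connected 2-regular subgraph. Two parallel edges form a circuit of length 2, a \emph{digon}; it is negative when the two edges have opposite signs. For distinct vertices $u,v$ of $H$ we write $H\oplus uv$ for $H$ together with a new negative digon on $u,v$. We shall use the following observation.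
\begin{itemize}
\item[(W)] The edges that a closed walk traverses an odd number of times form a subgraph with all degrees even, hence an edge-disjoint union of circuits.
\end{itemize}

A signed graph is \emph{balanced} if it has no negative circuit. By Harary's theorem this holds if and only if it is equivalent to the all-positive signature. Applied to the product of two signatures, the theorem shows that two signatures of a graph are equivalent if and only if they have the same negative circuits.

Every non-loop edge $e$ can be contracted, after resigning at one end if $e$ is negative; the result $G/e$ is well defined up to equivalence. The edges of a circuit $D$ of $G/e$ form in $G$ either a circuit or a path between the ends of $e$, which $e$ completes to a circuit; this circuit of $G$ has the sign of $D$. Conversely, a circuit of $G$ that contains $e$, or contains at most one end of $e$, becomes a circuit of $G/e$ of the same sign. In particular, minors of balanced signed graphs are balanced.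

A \emph{model} of a loopless signed graph $H$ in $G$ consists of disjoint trees $T_v\subseteq G$, $v\in V(H)$, and distinct edges $f_h$ of $G$, $h\in E(H)$, where $f_h$ joins $T_v$ to $T_w$ if $h$ joins $v$ to $w$, such that each circuit $C$ of $H$ has the same sign as the circuit of $G$ formed by the edges $f_h$, $h\in C$, and the tree paths between their ends.

\begin{lemma}\label{lem:model}
A loopless signed graph $H$ is a minor of $G$ if and only if $G$ contains a model of $H$.
\end{lemma}

\begin{proof}
Given a model, delete everything else and contract the tree edges. The result has the underlying graph and the negative circuits of $H$, so it is equivalent to $H$. Conversely, $H$ has a model in itself with one-vertex trees, and a model in $G'$ gives a model in $G$ whenever $G'$ arises from $G$ by one operation. For deletions and resignings the same model serves. For the contraction of a positive non-loop edge $e$ to a vertex $v$, replace the tree containing $v$, if there is one, by its preimage together with $e$; the circuits in the definition gain at most the positive edge $e$.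
\end{proof}

We often shrink a piece of a graph while keeping its points of attachment. Let $B$ be a signed graph and $R\subseteq V(B)$. We say that $B$ \emph{reduces to} a signed graph $F$ with $V(F)=R$ if $B$ contains a model of $F$ with $r\in T_r$ for all $r\in R$. Each tree $T_r$ can be made positive by resigning at vertices other than $r$. Hence, if $B$ is a subgraph of $G$ and no edge outside $B$ has an end in $V(B)\setminus R$, then replacing $B$ by a signed graph equivalent to $F$ yields a minor of $G$ in which the edges outside $B$ are untouched.

An \emph{odd-$K_4$} is a signed $K_4$ all of whose triangles are negative. It is equivalent to $[K_4,E(K_4)]$: resign so that the three edges at one vertex are negative; each remaining edge lies in a negative triangle with two of them and is therefore negative. A signed graph is \emph{odd-$K_4$-free} if it has no odd-$K_4$ minor. Odd-$K_4$ minors will be found in two configurations.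

\begin{lemma}\label{lem:oddK4}
Each of the following signed graphs on four vertices contains an odd-$K_4$.
\begin{itemize}
\item[(O1)] A negative triangle $w_1w_2w_3$, an edge $w_4w_3$, and negative digons on $w_4,w_1$ and on $w_4,w_2$.
\item[(O2)] Negative triangles $pxy$ and $qxy$ with the same edge $xy$, and a negative digon on $p,q$.
\end{itemize}
\end{lemma}

\begin{proof}
Each edge of $K_4$ lies in two triangles, so the product of the four triangle signs is $+$, and three negative triangles force the fourth to be negative. In (O1) choose one edge from each digon so that $w_4w_1w_3$ and $w_4w_2w_3$ are negative. In (O2) choose one edge from the digon so that $pqx$ is negative.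
\end{proof}

\begin{lemma}\label{lem:subdiv}
Let $G'$ arise from an odd-$K_4$-free signed graph $G$ by subdividing an edge $e$ into edges $e_1,e_2$ at a new vertex $w$, with $s(e_1)s(e_2)=s(e)$. Then $G'$ is odd-$K_4$-free.
\end{lemma}

\begin{proof}
Suppose that $G'$ contains a model of an odd-$K_4$. If $w$ is in no tree, the model lies in $G'-w=G\setminus e$. If $w$ is in a tree, that tree is not $\{w\}$, because three edges of the model leave each tree and $w$ has degree 2. So the tree contains $e_1$ or $e_2$. Contracting that edge turns $G'$ into a signed graph equivalent to $G$ and the model into a model in it. Both cases contradict the hypothesis on $G$.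
\end{proof}

\subsection{Connectivity}

A graph is \emph{2-connected} if it is connected and loopless, has at least 3 vertices, and has no cutvertex. For vertex sets $U,U'$, a \emph{$U$--$U'$ path} has its first vertex and no other in $U$, and its last vertex and no other in $U'$; it may consist of one vertex. Menger's theorem states that there are $k$ disjoint $U$--$U'$ paths unless some set of fewer than $k$ vertices meets all $U$--$U'$ paths. In a 2-connected graph $G$ it has these consequences: there are two disjoint $U$--$U'$ paths if $|U|,|U'|\ge2$; from a vertex $w\notin U$, $|U|\ge 2$, there are two paths to $U$ that share only $w$ and meet $U$ only in their last vertices (a \emph{fan}); and every proper 2-connected subgraph $J$ has an \emph{ear}, a path not contained in $J$ with distinct ends in $J$ and otherwise disjoint from $J$. Adding an ear to a 2-connected graph gives a 2-connected graph.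

A \emph{block} of a loopless graph is a maximal connected subgraph without a cutvertex; it is 2-connected or has at most two vertices. Every circuit lies in one block. The blocks of a connected graph can be listed, starting with any block, so that each meets the union of the earlier ones in exactly one vertex.

\subsection{Homomorphisms}

Let $R$ be a simple signed graph with signs $s_R$. Recording the resigned vertices by a function $\tau$, we regard a homomorphism $H\to R$ as a pair $(\varphi,\tau)$ with $\varphi\colon V(H)\to V(R)$ and $\tau\colon V(H)\to\{\pm1\}$ such that, for every edge $xy$ of $H$,
\begin{equation}\label{eq:hom}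
\varphi(x)\varphi(y)\in E(R)\qquad\text{and}\qquad \tau(x)\tau(y)s(xy)=s_R(\varphi(x)\varphi(y)).
\end{equation}
This is the definition of the introduction, with resigning at the vertices where $\tau=-1$. If $(\varphi,\tau)$ is a homomorphism, so is $(\varphi,-\tau)$. Hence homomorphisms of two graphs that share exactly one vertex and have the same $\varphi$-value there can be \emph{glued}, after replacing $\tau$ by $-\tau$ on whichever of the two graphs we like.

\begin{lemma}\label{lem:C4}
A homomorphism to a simple signed graph maps every negative 4-cycle $uxvy$ injectively, onto a negative 4-cycle.
\end{lemma}

\begin{proof}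
Adjacent vertices have distinct images because the target has no loops. If $\varphi(u)=\varphi(v)=t$, the image walk $t\,\varphi(x)\,t\,\varphi(y)\,t$ runs along one edge and back, then along one edge and back, so it is positive; but homomorphisms preserve signs of closed walks. The same argument gives $\varphi(x)\ne\varphi(y)$.
\end{proof}

The parts of $T$ are $\{a_1,a_2,a_3\}$ and $\{b_1,b_2,b_3\}$. Each of the 4-cycles
\[
a_1b_1a_3b_2,\qquad a_2b_1a_3b_2,\qquad a_1b_1a_2b_3,\qquad a_1b_2a_2b_3
\]
contains exactly one negative edge. The pairs $a_1a_3$ and $b_1b_2$ are opposite on the first, $a_2a_3$ on the second, $a_1a_2$ and $b_1b_3$ on the third, and $b_2b_3$ on the fourth; the first three cycles cover all eight edges. These are the properties of $T$ that the proof uses.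
\begin{itemize}
\item[(T1)] Each part has three vertices, and any two distinct vertices $t,t'$ of one part are opposite on a negative 4-cycle. So for each $\epsilon=\pm1$ there is a path $tt''t'$ of sign $\epsilon$.
\item[(T2)] Every edge, hence every vertex, lies on a negative 4-cycle.
\item[(T3)] Every vertex has degree at least 2.
\end{itemize}

For a simple graph $F$, we describe $S(F)$ explicitly: each edge $uv$ is replaced by two paths $ux_{uv}v$ and $uy_{uv}v$ through new vertices, with $uy_{uv}$ negative and the other three edges positive. The graph $S(F)$ is simple and bipartite, with $V(F)$ as one part.

\begin{proposition}\label{prop:SF}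
Let $F$ be a simple graph.
\begin{itemize}
\item[(i)] $S(F)\to T$ if and only if $S(F)\to[K_{3,3},M]$ if and only if $F$ is 3-colorable.
\item[(ii)] $S(F)$ has an odd-$K_4$ minor if and only if $F$ has a $K_4$-minor.
\end{itemize}
\end{proposition}

\begin{proof}
(i) A map to $T$ is a map to $[K_{3,3},M]$. Under a map to $[K_{3,3},M]$, adjacent vertices of $F$ have distinct images by Lemma~\ref{lem:C4}, and these lie in the same part; so each component of $F$ is properly colored by the three vertices of one part. Given a 3-coloring $c$ of $F$, put $\varphi(u)=a_{c(u)}$ and $\tau(u)=1$ for $u\in V(F)$. For a new vertex $w$ with neighbors $u,v$, use (T1) to choose $\varphi(w)$ so that the path $\varphi(u)\varphi(w)\varphi(v)$ has the sign of $uwv$, and choose $\tau(w)$ so that \eqref{eq:hom} holds for $uw$; since the two paths have the same sign, it then holds for $wv$.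

(ii) Let $\pm F$ be obtained from $F$ by replacing each edge by a negative digon. Then $S(F)$ is a subdivision of $\pm F$ as in Lemma~\ref{lem:subdiv} and contracts to $\pm F$, so $S(F)$ has an odd-$K_4$ minor if and only if $\pm F$ has one. A model of an odd-$K_4$ in $\pm F$ contains no two parallel edges, so it gives a $K_4$-minor of $F$. Conversely, given trees and connecting edges for a $K_4$-minor of $F$, take the positive copies of the tree edges and the negative copies of the connecting edges.
\end{proof}

Thus Theorem~\ref{thm:main}, applied to the graphs $S(F)$, says that every simple graph with no $K_4$-minor is 3-colorable.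

\section{The method on two small graphs}\label{sec:small}

\subsection{Winding around a negative cycle}

To map a graph to a negative cycle of length $g$, we unroll the cycle to the integer line. Going once around the cycle returns to the same vertex with the opposite value of $\tau$, so a negative edge may be thought of as a step of length one combined with an odd number of full turns. For the precise statement, orient the edges of the graph arbitrarily and write $e=x\to y$ for an edge oriented from $x$ to $y$.

\begin{lemma}\label{lem:winding}
Let $Z=z_0z_1\dots z_{g-1}$ be a negative cycle, $g\ge3$. There are maps $\varphi_Z\colon\mathbb Z\to V(Z)$ and $\tau_Z\colon\mathbb Z\to\{\pm1\}$ with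
\[
\varphi_Z(i)=z_i\ \ (0\le i<g),\quad \tau_Z(0)=1,\quad \tau_Z(1)=s_Z(z_0z_1),\quad \varphi_Z(j+g)=\varphi_Z(j),\quad \tau_Z(j+g)=-\tau_Z(j),
\]
and with the following property. Let $G$ be an oriented loopless signed graph, let $\sigma\colon E(G)\to\mathbb Z$ be such that $\sigma(e)$ is odd if and only if $e$ is negative, and let $p\colon V(G)\to\mathbb Z$ satisfy
\begin{equation}\label{eq:step}
|p(y)-p(x)-g\sigma(e)|=1\qquad\text{for every edge } e=x\to y .
\end{equation}
Then $x\mapsto(\varphi_Z(p(x)),\tau_Z(p(x)))$ is a homomorphism $G\to Z$.
\end{lemma}

\begin{proof}
Define $\theta_0=1$ and $\theta_{i+1}=\theta_i\,s_Z(z_iz_{i+1})$ for $0\le i\le g-2$. The product of the numbers $\theta_i\theta_{i+1}s_Z(z_iz_{i+1})$ over all $i$ modulo $g$ is the sign of $Z$, and all factors but the last equal $1$, so $\theta_{g-1}\theta_0s_Z(z_{g-1}z_0)=-1$. For $j=gq+i$ with $0\le i<g$ put $\varphi_Z(j)=z_i$ and $\tau_Z(j)=(-1)^q\theta_i$. The listed identities hold, and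
\[
\tau_Z(j)\tau_Z(j+1)=s_Z(\varphi_Z(j)\varphi_Z(j+1))\qquad\text{for all } j\in\mathbb Z:
\]
for $i\le g-2$ by the definition of $\theta_{i+1}$, and for $i=g-1$ because the change of $q$ contributes the missing factor $-1$. For an edge $e=x\to y$ put $j=p(y)-g\sigma(e)$, so that $j=p(x)\pm1$. Then $\varphi_Z(p(y))=\varphi_Z(j)$ is adjacent to $\varphi_Z(p(x))$, and $\tau_Z(p(y))=(-1)^{\sigma(e)}\tau_Z(j)=s(e)\tau_Z(j)$. Hence $\tau_Z(p(x))\tau_Z(p(y))s(e)=\tau_Z(p(x))\tau_Z(j)$, which is the sign of the image edge.
\end{proof}

\begin{example}\label{ex:hexagon}
Let $G=x_0x_1\dots x_5$ be a hexagon, oriented cyclically, whose only negative edge is $x_5x_0$, and let $Z=z_0z_1z_2z_3$ have $z_3z_0$ as its only negative edge, so that all $\theta_i$ equal $1$. Put $\sigma(x_5x_0)=-1$ and $\sigma=0$ on the other edges, and let $p$ take the values $0,1,2,3,4,3$ on $x_0,\dots,x_5$. Condition \eqref{eq:step} holds on the positive edges, and on $x_5\to x_0$ it reads $|0-3+4|=1$. The vertices $x_0,\dots,x_5$ go to $z_0,z_1,z_2,z_3,z_0,z_3$, with $\tau=-1$ only at $x_4$. Indeed, after resigning at $x_4$ the edges $x_3x_4$, $x_4x_5$, $x_5x_0$ are negative, and all three are mapped to $z_3z_0$.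
\end{example}

For a circuit $C$ with a sense of traversal, let $\sigma(C)$ be the sum of $\sigma(e)$ over the forward edges of $C$ minus the sum over the backward edges; it is the number of turns that $C$ makes around $Z$. Summing \eqref{eq:step} along $C$ gives $g|\sigma(C)|\le|C|$. All we know about lengths is that negative circuits have length at least $g$, so we look for a $\sigma$ with which negative circuits turn once and positive circuits do not turn at all.

\begin{definition}\label{def:lift}
An \emph{integer lift} of an oriented loopless signed graph $G$ is a function $\sigma\colon E(G)\to\mathbb Z$ such that $\sigma(e)$ is odd if and only if $e$ is negative, and $|\sigma(C)|\le1$ for every circuit $C$.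
\end{definition}

Since $\sigma(C)$ has the parity of the number of negative edges of $C$, an integer lift has $\sigma(C)=\pm1$ for negative $C$ and $\sigma(C)=0$ for positive $C$. The orientation is immaterial, as reversing an edge only changes the sign of $\sigma(e)$. So is the choice of signature within its class: adding $1_S(y)-1_S(x)$ to $\sigma(e)$ for every $e=x\to y$ changes parities exactly on $\delta(S)$ and leaves all $\sigma(C)$ unchanged. As $\sigma=0$ is a lift of the all-positive signature, every balanced loopless signed graph has an integer lift.

\begin{example}\label{ex:nolift}
Neither $\pm K_3$ nor the odd-$K_4$ has an integer lift. In $\pm K_3$ orient all edges cyclically. The two values of $\sigma$ on each digon differ by $1$, so the triangle formed by the three edges of larger value and the triangle formed by the other three edges have values of $\sigma$ that differ by $3$, while both lie in $\{-1,0,1\}$. In the odd-$K_4$ traverse the four triangles like the faces of an oriented tetrahedron. Any two of them traverse their common edge in opposite directions and add up to a 4-cycle, which is positive. So the values of $\sigma$ on the triangles are $\pm1$ and any two of them have sum $0$, which is impossible for three numbers.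
\end{example}

Proposition~\ref{prop:lift} shows that a 2-connected signed graph has an integer lift once these two minors are excluded. The odd-$K_4$ is excluded by hypothesis; $\pm K_3$ is not, and needs a different treatment.

\subsection{A necklace of three negative 4-cycles}

\begin{example}\label{ex:SK3}
Let $a,b,c$ be the vertices of $K_3$. The signed graph $S(K_3)$ contracts to $\pm K_3$ and is odd-$K_4$-free. It does not map to a negative 4-cycle, since $a,b,c$ need three distinct images in one part. It is a cyclic chain of three negative 4-cycles $K_{ab},K_{bc},K_{ca}$, any two of which share one vertex. To map it to $T$, replace $K_{bc}\cup K_{ca}$, which has eight edges, by a single new negative 4-cycle $J$ on which $a,b$ are opposite. The smaller graph $K_{ab}\cup J$ consists of four $a$--$b$ paths of length 2 and maps to the negative 4-cycle $a_1b_1a_2b_3$ with $a\mapsto a_1$, $b\mapsto a_2$ and $\tau(a)=\tau(b)=1$: positive paths pass through $b_3$, negative paths through $b_1$. Now discard $J$. Its only task was to keep the images of $a$ and $b$ distinct. Send $c$ to the third vertex $a_3$, with $\tau(c)=1$. Between $a_1$ and $a_3$ the path through $b_2$ is positive and the path through $b_1$ is negative; between $a_2$ and $a_3$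 the path through $b_1$ is positive and the path through $b_2$ is negative. This maps $K_{ca}$ and $K_{bc}$, and the image of $S(K_3)$ uses all eight edges of $T$.
\end{example}

In general the three pieces are arbitrary, and the argument needs two things: that every 2-connected odd-$K_4$-free graph with a $\pm K_3$-minor is such a chain (Proposition~\ref{prop:necklace}), and that a piece such as $K_{ca}$ can be mapped with the images of $c$ and $a$ and the product $\tau(c)\tau(a)$ prescribed in advance. The second requirement is a stronger statement than Theorem~\ref{thm:main}, and it is carried along in the induction of Section~\ref{sec:main}.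

\section{Integer lifts and maps to negative cycles}\label{sec:lifts}

\subsection{Potentials from shortest paths}

Given a lift $\sigma$, the conditions on $p$ are difference constraints, and these are solved by distances. We allow edge lengths other than $1$, because in Section~\ref{sec:main} two auxiliary edges will be given lengths adding up to $4$.

\begin{lemma}\label{lem:potential}
Let $G$ be a connected loopless signed graph with an integer lift $\sigma$. Let $g$ be an even positive integer and $\operatorname{len}\colon E(G)\to\mathbb Z_{>0}$ a length function for which all circuits have even length and all negative circuits have length at least $g$. Then there is $p\colon V(G)\to\mathbb Z$ such that, for every edge $e=x\to y$,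
\[
|p(y)-p(x)-g\sigma(e)|\le\operatorname{len}(e)\qquad\text{and}\qquad p(y)-p(x)\equiv\operatorname{len}(e)\pmod 2 .
\]
In particular $|p(y)-p(x)-g\sigma(e)|=1$ if $\operatorname{len}(e)=1$.
\end{lemma}

\begin{proof}
For each edge $e=x\to y$ take an arc from $x$ to $y$ of cost $g\sigma(e)+\operatorname{len}(e)$ and an arc from $y$ to $x$ of cost $-g\sigma(e)+\operatorname{len}(e)$. A directed circuit either consists of the two arcs of one edge $e$ and costs $2\operatorname{len}(e)>0$, or traverses a circuit $C$ of $G$ and costs $g\sigma(C)+\operatorname{len}(C)$. The latter is $\operatorname{len}(C)>0$ if $C$ is positive and at least $-g+g=0$ if $C$ is negative. With no directed circuit of negative cost, the minimum cost $p(x)$ of a directed walk from a fixed root to $x$ exists. Appending an arc to an optimal walk gives $p(y)\le p(x)+g\sigma(e)+\operatorname{len}(e)$ and $p(x)\le p(y)-g\sigma(e)+\operatorname{len}(e)$, which is the inequality. As $g$ is even, the cost of a walk has the parity of its length. An optimal walk to $x$, the edge $e$, and an optimal walk to $y$ reversed form a closed walk, and closed walks have even length by (W). So $p(x)+\operatorname{len}(e)+p(y)$ is even. If $\operatorname{len}(e)=1$, then $p(y)-p(x)-g\sigma(e)$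 is odd and of absolute value at most $1$.
\end{proof}

\subsection{Binary and regular matroids}

A lift is a row of integers, with prescribed parities, appended to the incidence matrix of the oriented graph, and the bound $|\sigma(C)|\le1$ is what one gets when the extended matrix is totally unimodular. Whether a matrix over $\mathbb F_2$ can be signed in this way is a property of its matroid. We recall what is needed.

A family of vectors indexed by a finite set $E$ \emph{represents} the matroid $N$ on $E$ whose rank function $r$ assigns to $A\subseteq E$ the dimension of the span; $N$ is \emph{binary} if the vectors are over $\mathbb F_2$. \emph{Circuits} are minimal dependent sets, a \emph{loop} is a one-element circuit, a \emph{coloop} is an element in no circuit, two elements are \emph{parallel} if they form a circuit, and $N$ is \emph{simple} if it has no circuit with at most two elements. In a binary representation the sets of vectors with sum zero are exactly the disjoint unions of circuits, so two binary representations of a matroid differ by an isomorphism of their spans. \emph{Deletion} $N\setminus e$ restricts $r$ to $E-e$. \emph{Contraction} $N/e$ has rank function $r(A\cup e)-r(e)$; for vectors it means passing to the quotient by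 the vector of $e$, and the circuits of $N/e$ are the minimal nonempty sets $C-e$ with $C$ a circuit of $N$. These operations commute, and every \emph{minor} can be written $N/Y\setminus D$ with $Y$ independent. The bases of the \emph{dual} $N^*$ are the complements of the bases of $N$; duality exchanges deletion and contraction, and the circuits of $N^*$ are the complements of the maximal non-spanning sets of $N$.

A matroid $N$ is \emph{connected} if there is no partition of $E$ into nonempty sets $E_1,E_2$ with $r(E_1)+r(E_2)=r(E)$; equivalently, any two elements lie in a common circuit. Such a partition expresses $N$ as a direct sum $N_1\oplus N_2$ of its restrictions, and minors of a direct sum are direct sums of minors of the summands. A matroid is connected if and only if its dual is. A theorem of Tutte states that if $N$ is connected and $e\in E$, then $N\setminus e$ or $N/e$ is connected.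

The \emph{cycle matroid} $M(G)$ of a graph is represented over $\mathbb F_2$ by the vectors $1_x+1_y$ for the edges $xy$. Its circuits are the circuits of $G$, its independent sets are the forests, and its rank is the number of vertices minus the number of components. It is connected if $G$ is 2-connected. Such matroids are called \emph{graphic}, and their minors are graphic.

The \emph{Fano matroid} $F_7$ is represented by the seven nonzero vectors of $\mathbb F_2^3$; a \emph{line} is a set of three of them with sum zero. It is simple, and connected since any two elements lie on a line. The circuits of its dual $F_7^*$ are the seven complements of lines, and $F_7^*$ is represented by the vectors $(1,w)$, $0\ne w\in\mathbb F_2^3$, which span $\mathbb F_2^4$. Indeed, only sets of even size can have sum zero; pairs do not; as the seven vectors $w$ have sum zero, six of them add up to the seventh, which is nonzero, and four of them have sum zero if and only if the other three form a line. Neither matroid is graphic. Identifying one vertex from each component does not change a cycle matroid, so we may consider connected graphs; $F_7$ would need a simple graph with 4 vertices and 7 edges, and $F_7^*$, all of whose circuits have four elements, a simple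 bipartite graph with 5 vertices and 7 edges.

A real matrix is \emph{totally unimodular} if all its square subdeterminants are $0$ or $\pm1$; this property is preserved by pivoting, by passing to submatrices, and by multiplying rows or columns by $-1$. The vertex-edge incidence matrix of an oriented graph is totally unimodular. A matroid is \emph{regular} if it is represented over $\mathbb R$ by the columns of a totally unimodular matrix. We use two theorems. Tutte: a binary matroid with no $F_7$ minor and no $F_7^*$ minor is regular. Camion: two totally unimodular matrices that are congruent modulo 2 differ only by multiplying rows and columns by $-1$.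

The excluded minors of a signed graph will control only those matroid minors that contain a distinguished element $\ell$. The next lemma brings an arbitrary minor within one element of $\ell$.

\begin{lemma}[Brylawski; Seymour]\label{lem:chain}
If $N$ is a nonempty connected minor of a connected matroid $L$ and $e\in E(L)\setminus E(N)$, then one of $L\setminus e$ and $L/e$ is connected and has $N$ as a minor.
\end{lemma}

\begin{proof}
The matroid $N$ is a minor of $L\setminus e$ or of $L/e$; by duality assume the former. If $L\setminus e$ is connected we are done. Otherwise $L/e$ is connected by Tutte's theorem, and $L\setminus e=L_1\oplus L_2$ with nonempty ground sets $E_1,E_2$. Being connected, $N$ is a minor of one summand, say $L_1$. If $r(E_1\cup e)=r(E_1)$, then $r(E_1\cup e)+r(E_2)=r(E_1\cup E_2)\le r(E(L))$, equality holds by subadditivity, and $L$ is not connected. So $r(E_1\cup e)=r(E_1)+1$, hence $r(A\cup e)=r(A)+1$ for all $A\subseteq E_1$, including $A=\emptyset$. Thus $L/e$ and $L_1$ have the same rank function on $E_1$, and $N$ is a minor of $L/e$.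
\end{proof}

\subsection{Existence of lifts}

For a signed graph $G$ with vertex set $V$ and edge set $E$, let $\Gamma(G)$ be the binary matroid on $E\cup\{\ell\}$ represented in $\mathbb F_2^V\oplus\mathbb F_2$ by $(0,1)$ for $\ell$, and for an edge $e=xy$ by $(1_x+1_y,0)$ if $e$ is positive and $(1_x+1_y,1)$ if $e$ is negative. It has the following properties.
\begin{itemize}
\item[(a)] $\Gamma(G)/\ell=M(G)$, since contracting $\ell$ forgets the last coordinate.
\item[(b)] Resigning at $S$ does not change $\Gamma(G)$: it adds the sum of the coordinates in $S$ to the last coordinate, an invertible linear map that fixes the vector of $\ell$.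
\item[(c)] $\Gamma(G)\setminus e=\Gamma(G\setminus e)$, and $\Gamma(G)/e=\Gamma(G/e)$ for a non-loop edge $e=xy$: by (b) let $e$ be positive; adding up the coordinates $x$ and $y$ is a linear map whose kernel is spanned by the vector of $e$.
\item[(d)] For a circuit $C$ of $G$, the set $C$ is a circuit of $\Gamma(G)$ if $C$ is positive, and $C\cup\ell$ is one if $C$ is negative: the vectors of $C$ add up to $(0,0)$ or $(0,1)$, and by (a) every forest is independent together with $\ell$.
\end{itemize}

\begin{lemma}\label{lem:regular}
Let $G$ be 2-connected and unbalanced, with no odd-$K_4$ minor and no $\pm K_3$-minor. Then $\Gamma=\Gamma(G)$ is regular.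
\end{lemma}

\begin{proof}
First, $\Gamma$ is connected. Suppose $\Gamma=\Gamma_1\oplus\Gamma_2$ with $\ell$ in $\Gamma_1$ and $\Gamma_2$ nonempty. Then $M(G)=(\Gamma_1/\ell)\oplus\Gamma_2$ is connected, so $\ell$ is the only element of $\Gamma_1$ and is a loop or a coloop of $\Gamma$. But its vector is nonzero, and by (d) it lies in a circuit because $G$ is unbalanced.

By Tutte's theorem it suffices to exclude minors $N$ isomorphic to $F_7$ or $F_7^*$.

\emph{Minors containing $\ell$.} Write $N=\Gamma/Y\setminus D$ with $Y$ independent. As $\ell$ is not a loop of $N$, the set $Y\cup\ell$ is independent, so $Y$ is a forest of $G$ by (a). By (c), $N=\Gamma(G')$ for the minor $G'$ obtained from $G/Y\setminus D$ by deleting isolated vertices, and $M(G')=N/\ell$.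

If $N\cong F_7$, then $N/\ell$ is loopless of rank 2 and consists of three parallel pairs, coming from the three lines through $\ell$. Keeping one edge of each pair gives a simple graph of rank 2 with three edges, which is a triangle. So $G'$ is a triangle with doubled edges. By (d) a positive digon would be a two-element circuit of $F_7$, so $G'=\pm K_3$.

If $N\cong F_7^*$, then $N/\ell$ has rank 3 and six elements, and it is simple because the circuits of $N$ have four elements. A simple graph of rank 3 without isolated vertices has components with $4$, with $3$ and $2$, or with $2,2,2$ vertices, and only the first type can have six edges. So $G'$ is a signed $K_4$. By (d) a positive triangle would be a three-element circuit of $F_7^*$, so $G'$ is an odd-$K_4$. Both cases are excluded.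

\emph{Minors not containing $\ell$.} Apply Lemma~\ref{lem:chain} successively to all elements outside $E(N)\cup\ell$. This gives a connected minor $\Gamma'$ of $\Gamma$ on $E(N)\cup\ell$ with $N=\Gamma'/\ell$ or $N=\Gamma'\setminus\ell$. The matroid $\Gamma'/\ell$ is a minor of $\Gamma/\ell=M(G)$, hence graphic, so $N=\Gamma'\setminus\ell$. As $\Gamma'$ is connected, $\ell$ is neither a loop nor a coloop of it, so $\ell$ is represented by a nonzero vector in the span of the vectors of $N$. We find in $\Gamma'$ an $F_7$ or $F_7^*$ minor that contains $\ell$, contradicting the previous step.

If $\ell$ is parallel to an element $f$ of $N$, then $\Gamma'\setminus f\cong N$ contains $\ell$. This settles the case $N\cong F_7$, where every nonzero vector represents an element of $N$, and the case that $N\cong F_7^*$ is represented by the vectors $(1,w)$, $w\ne0$, and $\ell=(1,w)$ with $w\ne0$. If $\ell=(1,0)$, then $\Gamma'$ consists of all eight vectors $(1,w)$. For $d\ne0$ the invertible linear map $(\epsilon,w)\mapsto(\epsilon,w+\epsilon d)$ permutes them and sends $(1,d)$ to $(1,0)$, so deleting $(1,d)$ leaves a copy of $F_7^*$ containing $\ell$. If $\ell=(0,d)$ with $d\neq0$, contract $(1,d)$ by means of the linear map $(\epsilon,w)\mapsto w+\epsilon d$,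 whose kernel is spanned by $(1,d)$. The six vectors $(1,w)$, $w\ne0,d$, go to the six vectors different from $d$ and $0$, and $\ell$ goes to $d$. This is a copy of $F_7$ containing $\ell$.
\end{proof}

\begin{proposition}\label{prop:lift}
Let $G$ be 2-connected and unbalanced, with no odd-$K_4$ minor and no $\pm K_3$-minor. Then $G$ has an integer lift.
\end{proposition}

\begin{proof}
Let $F$ be a spanning tree of $G$. Since the existence of a lift does not depend on resigning, we may assume that all edges of $F$ are positive. The set $F\cup\ell$ is a basis of $\Gamma=\Gamma(G)$. Over $\mathbb F_2$, the vector of an edge $e\notin F$ is the sum of the vectors of the tree path between its ends, plus the vector of $\ell$ if $e$ is negative. So $\Gamma$ is represented over $\mathbb F_2$ by $[I\,|\,D]$, with rows indexed by $F\cup\ell$, where the column $e$ of $D$ is the indicator of that tree path in the rows of $F$, and row $\ell$ of $D$ is the indicator of the negative edges.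

By Lemma~\ref{lem:regular} and pivoting, $\Gamma$ is represented over $\mathbb R$ by a totally unimodular matrix $[I\,|\,D']$ with respect to the same basis. In either matrix the entry in row $b$ and column $e$ is nonzero exactly when exchanging $b$ for $e$ gives a basis of $\Gamma$, so $D'\equiv D\pmod2$. What is missing is a link between the signs in $D'$ and the orientation of $G$. Let $b_e=1_y-1_x\in\mathbb R^V$ for $e=x\to y$, and let $N_F$ be the matrix defined by $b_e=\sum_{t\in F}(N_F)_{t,e}\,b_t$ for $e\notin F$. It arises from the incidence matrix by pivoting, so it is totally unimodular, and column $e$ is supported on the tree path between the ends of $e$. Hence $N_F$ is congruent modulo 2 to the submatrix $D'_F$ of $D'$ formed by the rows in $F$. By Camion's theorem, after multiplying rows and columns of $[I\,|\,D']$ by $-1$ we have $D'_F=N_F$, with the identity part restored.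

Put $\sigma(e)=0$ for $e\in F$ and $\sigma(e)=D'_{\ell,e}$ for $e\notin F$; then $\sigma(e)$ is odd if and only if $e$ is negative. In $A=[I\,|\,D']$ the column of an edge $e$ is $(n_e,\sigma(e))$, where $n_e$ is the coordinate vector of $b_e$ in the basis $(b_t)_{t\in F}$, and the column of $\ell$ is $(0,1)$. Let $C$ be a circuit with a sense of traversal, and let $\chi(e)=1$ for forward and $\chi(e)=-1$ for backward edges of $C$. Then $\sum_{e\in C}\chi(e)b_e=0$, so the vector with entries $\chi(e)$, $e\in C$, and $-\sigma(C)$ for $\ell$ lies in the kernel of the submatrix $A_C$ of $A$ formed by the $|C|+1$ columns in $C\cup\ell$. These columns have rank $1+(|C|-1)=|C|$, so the kernel has dimension one. Choose $|C|$ independent rows of $A_C$; by Cramer's rule the kernel is spanned by the vector of signed maximal subdeterminants of these rows, whose entries are $0$ or $\pm1$. Our vector is a multiple of it and has entries $\pm1$ on $C$, so the factor is $\pm1$ and $|\sigma(C)|\le1$.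
\end{proof}

\subsection{Maps to negative cycles}

\begin{proposition}\label{prop:cycle}
Let $G$ be a connected simple bipartite signed graph with no odd-$K_4$ minor and no $\pm K_3$-minor. Let $g\ge4$ be even, suppose that every negative circuit of $G$ has length at least $g$, and let $Z$ be a negative cycle of length $g$. For all $z\in V(G)$ and $z_0\in V(Z)$ there is a homomorphism $G\to Z$ with $\varphi(z)=z_0$.
\end{proposition}

\begin{proof}
As $G$ is simple, a block with at most two vertices is balanced. So each block is balanced, or 2-connected and unbalanced, and has an integer lift, by Proposition~\ref{prop:lift} in the second case. Every circuit lies in one block, so these lifts combine to an integer lift $\sigma$ of $G$. Lemma~\ref{lem:potential} with all lengths equal to $1$ gives $p$ satisfying \eqref{eq:step}. Subtract a constant so that $p(z)=0$, and apply Lemma~\ref{lem:winding} with the vertices of $Z$ numbered from $z_0$.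
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cycle}]
Since $G$ is simple and bipartite, $2k\ge4$. Proposition~\ref{prop:cycle} with $g=2k$, applied to each component, gives the map. Suppose that $G$ maps to a negative cycle $Z$ of length $2m$. A negative circuit of length $2k$ goes to a negative closed walk of length $2k$ in $Z$. By (W) the set of edges traversed an odd number of times is empty or $E(Z)$. If it were empty the walk would be positive, so the walk traverses all edges of $Z$ and $2k\ge2m$.
\end{proof}

\section{Necklaces}\label{sec:necklaces}

A \emph{necklace} of a signed graph $G$ is a family of pairwise edge-disjoint connected subgraphs $B_1,\dots,B_m$, $m\ge3$, called \emph{beads}, each with at least one edge and with union $G$, such that $V(B_i)\cap V(B_{i+1})=\{k_i\}$ (indices modulo $m$), the \emph{links} $k_1,\dots,k_m$ are distinct, and non-consecutive beads are disjoint. The \emph{ends} of $B_i$ are $k_{i-1}$ and $k_i$. A \emph{chain} is a union $B_i\cup\dots\cup B_j$ of fewer than $m$ consecutive beads; it is connected, and it meets the other beads only in its two \emph{ends} $k_{i-1}\ne k_j$. The necklace is \emph{good} if at least three beads are unbalanced. Consecutive beads can be merged into one as long as at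 least three beads remain, so a good necklace can be merged into one with exactly three beads, all unbalanced.

The three digons of $\pm K_3$ form a good necklace. The aim of this section is the following statement.

\begin{proposition}\label{prop:necklace}
A 2-connected odd-$K_4$-free signed graph with a $\pm K_3$-minor has a good necklace.
\end{proposition}

The plan is to shrink $G$ to three vertices one edge at a time, keeping 2-connectivity and the $\pm K_3$-minor, and to show that restoring an edge either preserves the necklace structure or creates (O1) or (O2). To see these configurations we must be able to shrink unbalanced pieces onto two or three prescribed vertices.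

\subsection{Negative digons and triangles on prescribed vertices}

\begin{lemma}\label{lem:digon}
Let $G$ be 2-connected, $B$ an unbalanced subgraph, and $k\ne k'$ vertices of $B$ such that no edge of $G$ outside $B$ has an end in $V(B)\setminus\{k,k'\}$. Then $B$ contains $k$--$k'$ paths of both signs, and $B$ reduces to a negative digon on $k,k'$. This applies in particular to an unbalanced chain of a necklace of $G$ and its ends.
\end{lemma}

\begin{proof}
Let $C$ be a negative circuit of $B$; it has at least two vertices because $G$ is loopless. Take two disjoint $\{k,k'\}$--$V(C)$ paths in $G$. Suppose one of them uses an edge outside $B$, and consider a maximal subpath consisting of such edges. Its two ends lie in $V(B)$, hence they are $k$ and $k'$; but each of the two disjoint paths contains only one of these vertices. So both paths lie in $B$. Their last vertices divide $C$ into two arcs of opposite signs, which the two paths extend to $k$--$k'$ paths of opposite signs. Contracting the two paths, and each arc to a single edge, gives the digon.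
\end{proof}

With three prescribed vertices an arbitrary negative circuit will not do: it may be a digon, or be cut off from the three vertices by two vertices. The proof reroutes the circuit across such a cut and uses an extremal choice to show that the process ends.

\begin{lemma}\label{lem:triangle}
Let $Y$ be 2-connected and unbalanced, and let $U$ be a set of three vertices. Then there are a negative circuit $C$ and three disjoint $U$--$V(C)$ paths. Consequently $Y$ reduces to a negative triangle on $U$.
\end{lemma}

\begin{proof}
A \emph{separation} is a pair $(A,B)$ with $A\cup B=V(Y)$ and no edge between $A\setminus B$ and $B\setminus A$; its \emph{order} is $|A\cap B|$. Suppose that the first statement fails. Then for each negative circuit $C$, Menger's theorem gives a set $S$ of at most two vertices meeting all $U$--$V(C)$ paths. Let $A$ consist of $S$ and the vertices reachable from $U\setminus S$ in $Y-S$, and let $B=S\cup(V(Y)\setminus A)$. This is a separation of order at most 2 with $U\subseteq A$ and $V(C)\subseteq B$. Among all separations $(A,B)$ of order at most 2 with $U\subseteq A$ and $Y[B]$ unbalanced, choose one with $|B|$ maximum.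

As $|U|=3>|A\cap B|$, there is a vertex $w\in A\setminus B$. If the order were at most 1, then $B\setminus A\ne\emptyset$, because $B$ contains the vertices of a circuit, and $Y$ would not be 2-connected. So $A\cap B=\{s,t\}$ with $s\neq t$. A fan from $w$ to $\{s,t\}$ forms an $s$--$t$ path $Q$ through $w$; it meets $B$ only in $s,t$, since $B\setminus A$ cannot be reached from $w$ without passing through $s$ or $t$. An edge outside $Y[B]$ has one end in $A\setminus B$ and the other in $A$, so Lemma~\ref{lem:digon} gives $s$--$t$ paths of both signs in $Y[B]$. One of them forms with $Q$ a negative circuit $C'$ through $s,t,w$.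

Let $(A',B')$ be a separation of order at most 2 with $U\subseteq A'$ and $V(C')\subseteq B'$. The pair $(A\cap A',B\cup B')$ is a separation: a vertex outside $B\cup B'$ lies in $A\setminus B$ and in $A'\setminus B'$, so it and all its neighbors lie in $A\cap A'$. Moreover
\[
|(A\cap A')\cap(B\cup B')|+|(A\cup A')\cap(B\cap B')|=|A\cap B|+|A'\cap B'|\le4 .
\]
Indeed, a vertex counted on the left lies in $A\cap B$ or in $A'\cap B'$; a vertex in both of these sets is counted twice on each side; and a vertex in exactly one of them, say $A\cap B$, is counted on the left in the first term only if it lies in $A'\setminus B'$, and in the second term only if it lies in $B'\setminus A'$. The second term is at least 2 because $s,t\in A\cap B\cap B'$. So $(A\cap A',B\cup B')$ has order at most 2. It satisfies $U\subseteq A\cap A'$, the graph $Y[B\cup B']$ is unbalanced, and $w\in B'\setminus B$. This contradicts the maximality of $|B|$.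

For the last statement, contract the three paths, and contract to a single edge each of the three arcs of $C$ between their last vertices.
\end{proof}

Lemma~\ref{lem:triangle} will be applied to beads, which for this purpose must be 2-connected.

\begin{lemma}\label{lem:refine}
If a 2-connected signed graph $G$ has a good necklace, it has one in which no bead has a cutvertex.
\end{lemma}

\begin{proof}
Take a good necklace with the largest number of beads; this number is at most $|V(G)|$, as the links are distinct. Suppose that a bead $B$ with ends $k,k'$ has a cutvertex $z$. Every component of $B-z$ contains $k$ or $k'$, for otherwise it would be a component of $G-z$ missing the vertices of $\{k,k'\}\setminus\{z\}$, and $z$ would be a cutvertex of $G$. Since there are at least two components, $z\ne k,k'$ and there are exactly two, with vertex sets $D\ni k$ and $D'\ni k'$. Replacing $B$ by $B[D\cup z]$ and $B[D'\cup z]$ gives a necklace with the new link $z$. Each circuit of $B$ lies in one of the two new beads, so the necklace is good, and it has more beads.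
\end{proof}

\subsection{Removing one edge}

\begin{lemma}\label{lem:step}
Let $G$ be 2-connected with $|V(G)|\ge4$ and with a $\pm K_3$-minor. Then there is an edge $e$ such that
\begin{itemize}
\item[(R1)] $G\setminus e$ is 2-connected and has a $\pm K_3$-minor, or
\item[(R2)] no edge is parallel to $e$, and $G/e$ is 2-connected and has a $\pm K_3$-minor.
\end{itemize}
\end{lemma}

\begin{proof}
Take a model of $\pm K_3$ with trees $T_1,T_2,T_3$. As $G$ is connected, unused vertices can be attached to the trees one at a time, so we may assume that the sets $V_i=V(T_i)$ partition $V(G)$. Since $|V(G)|\ge4$, some tree, say $T_1$, has an edge $e=xy$, and $G/e$ has a $\pm K_3$-minor. An edge $f$ parallel to $e$ is not used by the model, and deleting it preserves 2-connectivity, so (R1) holds for $f$. Assume that there is no such edge. Then $G/e$ is loopless and connected with at least three vertices. If it has no cutvertex, (R2) holds.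

Otherwise the cutvertex is the contracted vertex, because $(G/e)-z=(G-z)/e$ is connected for every other vertex $z$. So $G-\{x,y\}$ is disconnected. The trees $T_2,T_3$ avoid $x,y$ and are adjacent, so they lie in one component of $G-\{x,y\}$, with vertex set $D$ say. Let $G_0=G[D\cup\{x,y\}]$, a proper subgraph of $G$ containing $e$. A path of $T_1$ between two vertices of $G_0$ that left $G_0$ would contain an $x$--$y$ path other than $e$ and close a circuit in $T_1$. So $T_1\cap G_0$ is a tree. Every edge between different sets $V_i$ has an end in $V_2\cup V_3\subseteq D$ and therefore lies in $G_0$. Hence $G_0$ has a $\pm K_3$-minor. Also $G_0$ is 2-connected: if removing a set $Z$ of at most one vertex disconnected it, then, $x$ and $y$ being adjacent, some component would miss $\{x,y\}$, and it would be a component of $G-Z$ other than the whole of $G-Z$.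

Let $J$ be a 2-connected proper subgraph of $G$ containing $G_0$ with the largest number of edges, and let $P$ be an ear of $J$. Then $J\cup P$ is 2-connected and has more edges, so $G=J\cup P$. If $P$ is a single edge, (R1) holds for it. Otherwise every edge $f$ of $P$ has an end of degree 2 with two distinct neighbors, so no edge is parallel to $f$, and $G/f$ is $J$ with a shorter ear. Thus (R2) holds for $f$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:necklace}}

We use induction on $|V(G)|+|E(G)|$. If $|V(G)|=3$, the trees of a model of $\pm K_3$ are single vertices, each pair of vertices carries a negative digon, and the three classes of parallel edges form a good necklace. Let $|V(G)|\ge4$, take $e=xy$ from Lemma~\ref{lem:step}, and let $G_1$ be $G\setminus e$ or $G/e$ accordingly. By induction and Lemma~\ref{lem:refine}, $G_1$ has a good necklace $B_1,\dots,B_m$ in which no bead has a cutvertex. For a chain $\alpha$ let $u(\alpha)$ be the number of its unbalanced beads. One situation is favorable in both cases.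

\begin{itemize}
\item[(N)] \emph{Let $\alpha$ be a chain with $u(\alpha)\ge2$ that is also a subgraph of $G$. Suppose that the edges of $G$ outside $\alpha$ form a connected subgraph $Q$ that meets $\alpha$ exactly in its two ends and has every bead outside $\alpha$ as a minor. Then $G$ has a good necklace.}
\end{itemize}
Indeed, $Q$ and the beads of $\alpha$ form a necklace of $G$. It is good if $Q$ is unbalanced. If $Q$ is balanced, so are all beads outside $\alpha$, and then $u(\alpha)\ge3$.

\medskip
\noindent\textbf{Case (R1): $G_1=G\setminus e$.} If some bead contains both $x$ and $y$, add $e$ to it. Assume that none does. Consider the cyclic sequence $B_1,k_1,B_2,k_2,\dots,B_m,k_m$. Every vertex is a link or lies in exactly one bead; let $X$ be the term determined in this way by $x$ (the one-vertex graph $x$ if $x$ is a link), and $Y$ the term determined by $y$. The terms $X,Y$ are distinct and not adjacent in the sequence, since no bead contains both $x$ and $y$. Removing them leaves two nonempty arcs; let $\alpha,\beta$ be the unions of the beads in these arcs. If $X$ is a bead, let $p,q$ be its ends on the sides of $\alpha$ and $\beta$; then $p,q,x$ are distinct. If $X$ is a link, let $p=q=x$. Define $p',q'$ in the same way for $Y$ (Figure~\ref{fig:R1}).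 If $\alpha$ is nonempty, it is a chain with ends $p,p'$. If $\alpha$ is empty, its arc is a single link $p=p'$ and $X,Y$ are consecutive beads. The same holds for $\beta$ with $q,q'$; we put $u=0$ for an empty $\alpha$ or $\beta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\coordinate (p) at (-2,1); \coordinate (q) at (-2,-1);
\coordinate (pp) at (2,1); \coordinate (qq) at (2,-1);
\draw[fill=gray!15] (p) to[bend left=22] (pp) to[bend left=22] (p);
\draw[fill=gray!15] (q) to[bend left=22] (qq) to[bend left=22] (q);
\draw[fill=gray!15] (p) to[bend left=40] (q) to[bend left=40] (p);
\draw[fill=gray!15] (pp) to[bend left=40] (qq) to[bend left=40] (pp);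
\draw[thick] (-2,0)--(2,0) node[midway,above] {$e$};
\fill (p) circle (2pt) node[above left] {$p$}; \fill (q) circle (2pt) node[below left] {$q$};
\fill (pp) circle (2pt) node[above right] {$p'$}; \fill (qq) circle (2pt) node[below right] {$q'$};
\fill (-2,0) circle (2pt) node[above] {$x$}; \fill (2,0) circle (2pt) node[above] {$y$};
\node at (0,1) {$\alpha$}; \node at (0,-1) {$\beta$};
\node at (-2.7,0) {$X$}; \node at (2.7,0) {$Y$};
\end{tikzpicture}
\caption{A necklace of $G\setminus e$ whose beads are grouped into the pieces $X\ni x$ and $Y\ni y$ and the chains $\alpha$ and $\beta$ between them, together with the restored edge $e=xy$. Shaded regions meet only in the marked vertices $p,q,p',q'$.}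
\label{fig:R1}
\end{figure}

If $u(\alpha)\ge2$, apply (N) with $Q=X\cup\beta\cup Y\cup e$, which is connected, contains the beads outside $\alpha$, and meets $\alpha$ exactly in $p,p'$. The case $u(\beta)\ge2$ is symmetric. So let $u(\alpha),u(\beta)\le1$. As there are three unbalanced beads, at least three of $\alpha,\beta,X,Y$ are unbalanced. By symmetry we may assume that $Y$ is unbalanced, and then at least two of $\alpha,\beta,X$ are. Being unbalanced, $Y$ is a bead; it has no cutvertex and contains the distinct vertices $p',q',y$, so it is 2-connected, and by Lemma~\ref{lem:triangle} it reduces to a negative triangle $p'q'y$. We now find an odd-$K_4$ minor, so this situation does not occur.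

Suppose that $\alpha$ and $\beta$ are unbalanced. They are nonempty, so $X$ and $Y$ are disjoint. By Lemma~\ref{lem:digon} in $G_1$, reduce $\alpha$ and $\beta$ to negative digons on $p,p'$ and on $q,q'$. Contract a spanning tree of $X$ to a vertex $z$ and delete the other edges of $X$. We obtain negative digons on $z,p'$ and on $z,q'$, the edge $zy$ coming from $e$, and the negative triangle $p'q'y$. This is (O1).

Otherwise $X$ and one of $\alpha,\beta$ are unbalanced, by symmetry $X$ and $\alpha$. Like $Y$, the bead $X$ is 2-connected, and it reduces to a negative triangle $pqx$. Reduce $\alpha$ to a negative digon on $p,p'$. Contract the edge $px$ of the triangle to a vertex $z$, which leaves a negative digon on $z,q$. If $\beta$ is nonempty, contract a $q$--$q'$ path of $\beta$ and delete the rest of $\beta$; if it is empty, $q=q'$ already. Again we obtain negative digons on $z,p'$ and on $z,q'$, the edge $zy$, and the negative triangle $p'q'y$, which is (O1).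

\medskip
\noindent\textbf{Case (R2): $G_1=G/e$.} Let $v$ be the contracted vertex, and let $B_i'$ be the subgraph of $G$ formed by the edges of $B_i$. If $v\in V(B_i)$, then $(B_i'\cup e)/e=B_i$, so $B_i'\cup e$ is connected, and it is unbalanced if $B_i$ is. If $v$ is not a link, replace the bead $B_i$ containing $v$ by $B_i'\cup e$; this is a good necklace of $G$. So let $v=k_1$, and let $R=B_3\cup\dots\cup B_m$, a chain with ends $p=k_m\in V(B_1)$ and $q=k_2\in V(B_2)$ that does not contain $v$ and is a subgraph of $G$.

Each of $B_1',B_2'$ contains $x$ or $y$. If $B_1'$ contains only one of them, say $x$, then $B_1'$ is a copy of $B_1$, it meets $B_2'\cup e$ exactly in $x$, and $B_1',B_2'\cup e,B_3,\dots,B_m$ is a good necklace of $G$. The same holds with $B_1'$ and $B_2'$ exchanged. So let both contain $x$ and $y$. If $u(R)\ge2$, apply (N) with $\alpha=R$ and $Q=B_1'\cup B_2'\cup e$, noting that $Q/e=B_1\cup B_2$. Otherwise $u(R)=1$ and $B_1,B_2$ are unbalanced, and we find an odd-$K_4$ minor.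

Let $W=B_1'\cup e$. It is connected, loopless and unbalanced and contains $x,y,p$. It is 2-connected. For $z\notin\{x,y\}$, the graph $(W-z)/e=B_1-z$ is connected, hence so is $W-z$. The graph $W-\{x,y\}=B_1-v$ is connected. The vertex $y$ is incident with an edge of $B_1'$, whose other end is not $x$ because no edge is parallel to $e$; so $y$ has a neighbor in $W-\{x,y\}$ and $W-x$ is connected. Exchanging $x$ and $y$ shows that $W-y$ is connected.

Next, $W$ has a negative circuit $C$ through $e$. If $W\setminus e$ is balanced, every negative circuit of $W$ contains $e$. If not, Lemma~\ref{lem:digon} applied to $W\setminus e$ in $W$ gives $x$--$y$ paths of both signs avoiding $e$, and $e$ completes one of them to a negative circuit. As no edge is parallel to $e$, the circuit $C$ has a vertex outside $\{x,y\}$, and the connected graph $W-\{x,y\}$ contains a path from $p$ to $V(C)\setminus\{x,y\}$. Contract this path, contract each of the two subpaths of $C\setminus e$ from its last vertex to $x$ and to $y$ to a single edge, and delete the rest of $B_1'$. This reduces $B_1'$ to two edges $px,py$ that form a negative triangle with $e$. The same argument reduces $B_2'$ to two edges $qx,qy$ that form a negative triangle with $e$. The subgraphs $B_1',B_2',R$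 are edge-disjoint and meet only in $x,y,p,q$, and $R$ reduces to a negative digon on $p,q$ by Lemma~\ref{lem:digon} in $G_1$. This is (O2). The proof of Proposition~\ref{prop:necklace} is complete. \qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{Traces}

A bead meets the rest of the graph in two vertices. The \emph{trace} of a homomorphism $(\varphi,\tau)\colon H\to T$ on a pair $(u,v)$ of distinct vertices is the triple $(\varphi(u),\varphi(v),\tau(u)\tau(v))$. If two graphs share exactly the vertices $u,v$ and no edge, homomorphisms with the same trace on $(u,v)$ can be glued: after replacing $\tau$ by $-\tau$ on one of the graphs if necessary, they agree at $u$, and hence at $v$. If two graphs share exactly the vertex $c$, gluing homomorphisms with traces $(t,t'',\epsilon_1)$ on $(a,c)$ and $(t'',t',\epsilon_2)$ on $(c,b)$ gives the trace $(t,t',\epsilon_1\epsilon_2)$ on $(a,b)$.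

Which traces can one promise? If $u,v$ are in the same part they may be opposite on a negative 4-cycle, so equal images cannot be promised. If they are adjacent, \eqref{eq:hom} determines the sign. If they are in different parts and the map is obtained by winding around a 4-cycle of $T$, their images are adjacent. We ask for all triples that remain.

\begin{definition}\label{def:standard}
Let $H$ be a simple signed graph with a fixed bipartition, and let $u\ne v$ be vertices. A triple $(t,t',\epsilon)$ with $t,t'\in V(T)$ and $\epsilon=\pm1$ is \emph{standard} for $(H;u,v)$ if
\begin{itemize}
\item[(E)] $u,v$ are in the same part of $H$, and $t\ne t'$ are in the same part of $T$; or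
\item[(O)] $u,v$ are in different parts of $H$, $tt'\in E(T)$, and $\epsilon=s(uv)s_T(tt')$ in case $uv\in E(H)$.
\end{itemize}
\end{definition}

\begin{example}\label{ex:forced}
Being odd-$K_4$-free is not enough for standard triples to be traces. Let $F$ be $K_4$ on $u,v,c,d$ without the edge $uv$. Then $S(F)$ is odd-$K_4$-free by Proposition~\ref{prop:SF}, but in every homomorphism to $T$ both $u$ and $v$ go to the vertex of the part different from $\varphi(c),\varphi(d)$, so no standard triple is a trace on $(u,v)$. Here $S(F)\oplus uv$ contracts to $K_4$ with all edges replaced by negative digons and has an odd-$K_4$ minor.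
\end{example}

The right hypothesis is therefore that $H\oplus uv$ is odd-$K_4$-free, and the beads of a good necklace satisfy it (Lemma~\ref{lem:replace}). First we show that two beads in series realize every triple that respects the parts, apart from equal images; even the nonadjacent pair $a_3,b_3$ is allowed. This is where three vertices in each part of $T$ are needed.

\begin{lemma}\label{lem:compose}
Let $K_1,K_2$ be subgraphs of a simple bipartite signed graph that share exactly one vertex $c$, and let $a\in V(K_1)$, $b\in V(K_2)$ be different from $c$. Suppose that all standard triples for $(K_1;a,c)$ and for $(K_2;c,b)$ are traces. Let $t,t'\in V(T)$ be distinct and in the same part if $a,b$ are in the same part, and in different parts if $a,b$ are in different parts. Then $(t,t',\epsilon)$ is a trace of $K_1\cup K_2$ on $(a,b)$ for both $\epsilon=\pm1$.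
\end{lemma}

\begin{proof}
Let $s_1=s(ac)$ if $ac\in E(K_1)$ and $s_1=1$ otherwise; let $s_2=s(cb)$ if $cb\in E(K_2)$ and $s_2=1$ otherwise. If $a,c$ are in different parts, then $(t,t'',s_1s_T(tt''))$ is standard for $(K_1;a,c)$ for every edge $tt''$ of $T$, and if $c,b$ are in different parts, then $(t'',t',s_2s_T(t''t'))$ is standard for $(K_2;c,b)$ for every edge $t''t'$. In each case we choose the image $t''$ of $c$ and glue two standard triples.

If $a,b,c$ are in one part, let $t''$ be the third vertex in the part of $t,t'$, and glue $(t,t'',1)$ and $(t'',t',\epsilon)$.

If $a,b$ are in one part and $c$ is in the other, choose by (T1) a path $tt''t'$ of sign $\epsilon s_1s_2$, and glue $(t,t'',s_1s_T(tt''))$ and $(t'',t',s_2s_T(t''t'))$. The product of the signs is $s_1s_2\cdot\epsilon s_1s_2=\epsilon$.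

If $a,c$ are in one part and $b$ is in the other, choose by (T3) a neighbor $t''\ne t$ of $t'$; it lies in the part of $t$. Put $\epsilon_2=s_2s_T(t''t')$ and glue $(t,t'',\epsilon\epsilon_2)$ and $(t'',t',\epsilon_2)$.

If $b,c$ are in one part and $a$ is in the other, choose by (T3) a neighbor $t''\ne t'$ of $t$; it lies in the part of $t'$. Put $\epsilon_1=s_1s_T(tt'')$ and glue $(t,t'',\epsilon_1)$ and $(t'',t',\epsilon\epsilon_1)$.
\end{proof}

\subsection{Replacing two beads}

\begin{lemma}\label{lem:replace}
Let $W$ be a 2-connected odd-$K_4$-free signed graph with a $\pm K_3$-minor.
\begin{itemize}
\item[(i)] $W$ has a necklace with three beads, all unbalanced, and for each bead $K_{kk'}$ with ends $k,k'$ the graph $K_{kk'}\oplus kk'$ is odd-$K_4$-free.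
\end{itemize}
Name the links $a,b,c$ and the beads $K_{ab},K_{bc},K_{ca}$ by their ends, and suppose that $K_{bc}\cup K_{ca}$ is simple and bipartite. Let $J$ be the union of a positive and a negative $a$--$b$ path, internally disjoint and with new inner vertices, both of length 2 if $a,b$ are in the same part and both of length 3 otherwise.
\begin{itemize}
\item[(ii)] $K_{ab}\cup J$ is odd-$K_4$-free; $K_{bc}$ and $K_{ca}$ have at least four edges each, and $|E(J)|<|E(K_{bc})|+|E(K_{ca})|$.
\item[(iii)] Suppose that all standard triples for $(K_{ca};a,c)$ and for $(K_{bc};c,b)$ are traces, and let $K$ be obtained from $K_{ab}$ by deleting a possibly empty set of edges. For every homomorphism $K\cup J\to T$ there is a homomorphism $K\cup K_{bc}\cup K_{ca}\to T$ that agrees with it on $V(K)$.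
\end{itemize}
\end{lemma}

\begin{proof}
(i) Merge the beads of the good necklace of Proposition~\ref{prop:necklace}. For the bead $K_{ab}$, reduce $K_{bc}$ to a negative digon on $b,c$ by Lemma~\ref{lem:digon}, contract a $c$--$a$ path of $K_{ca}$, and delete the rest of $K_{ca}$. This shows that $K_{ab}\oplus ab$ is a minor of $W$; the roles of the three beads are symmetric.

(ii) The graph $K_{ab}\cup J$ arises from $K_{ab}\oplus ab$ by subdivisions as in Lemma~\ref{lem:subdiv}. Each of $K_{bc},K_{ca}$ contains a circuit of a simple bipartite graph, which has at least four edges, and $|E(J)|\le6<8$.

(iii) Let $(t,t',\epsilon)$ be the trace of the given homomorphism on $(a,b)$. If $a,b$ are in different parts, they are joined by a path of length 3 in $J$, so $t,t'$ are in different parts of $T$. If $a,b$ are in the same part, they are opposite on the negative 4-cycle $J$, so $t,t'$ are in the same part and distinct by Lemma~\ref{lem:C4}. By Lemma~\ref{lem:compose}, $(t,t',\epsilon)$ is a trace of $K_{ca}\cup K_{bc}$ on $(a,b)$. This graph shares with $K$ exactly the vertices $a,b$ and no edge; glue, adjusting $\tau$ on $K_{ca}\cup K_{bc}$.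
\end{proof}

\subsection{The induction}

Blocks are glued at single vertices, and $T$ has vertices of different degrees, so the one-terminal statement must allow the image of a vertex to be prescribed. We prove two statements for all $n\ge0$.

\begin{itemize}
\item[$P(n)$:] If $G$ is simple, bipartite and odd-$K_4$-free with $|E(G)|\le n$, then for all $z\in V(G)$ and $t\in V(T)$ there is a homomorphism $G\to T$ with $\varphi(z)=t$.
\item[$Q(n)$:] If $H$ is simple with a fixed bipartition and $|E(H)|\le n$, and $u\ne v$ are vertices such that $H\oplus uv$ is odd-$K_4$-free, then every standard triple for $(H;u,v)$ is the trace of a homomorphism $H\to T$.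
\end{itemize}
The statements $P(-1)$ and $Q(-1)$ are vacuous. We show that $P(n-1)$ and $Q(n-1)$ imply $P(n)$, and that $P(n)$ and $Q(n-1)$ imply $Q(n)$.

\begin{proof}[Proof of $P(n)$]
Treat the components separately. In each, list the blocks so that each meets the earlier ones in one vertex, starting in the component of $z$ with a block containing $z$, and map them in this order, gluing at the common vertex. So it suffices to treat the case that $G$ is a block.

If $G$ has no $\pm K_3$-minor, take a negative 4-cycle of $T$ through $t$ by (T2) and apply Proposition~\ref{prop:cycle} with $g=4$; all circuits of $G$ have length at least 4 because $G$ is simple and bipartite.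

If $G$ has a $\pm K_3$-minor, it has at least three vertices and is 2-connected. Apply Lemma~\ref{lem:replace} with $W=G$, naming the links so that $z\in V(K_{ab})$. The beads $K_{bc},K_{ca}$ have fewer than $n$ edges, so by (i) and $Q(n-1)$ their standard triples are traces. The graph $K_{ab}\cup J$ is simple and bipartite, by the choice of the lengths in $J$, and by (ii) it is odd-$K_4$-free with fewer than $n$ edges. By $P(n-1)$ it has a homomorphism with $\varphi(z)=t$, and (iii) with $K=K_{ab}$ gives one of $G$.
\end{proof}

\begin{proof}[Proof of $Q(n)$]
Let $r^+$ and $r^-$ be the positive and the negative edge of the added digon, let $W$ be the block of $H\oplus uv$ that contains them, and let $H_0=W\setminus\{r^+,r^-\}$. If $uv\in E(H)$, this edge is parallel to $r^+$ and lies in $H_0$, so $(H;u,v)$ and $(H_0;u,v)$ have the same standard triples. The other blocks of $H\oplus uv$ are odd-$K_4$-free subgraphs of $H$; by $P(n)$ they can be added one at a time without changing $(\varphi,\tau)$ on the part already mapped. So it suffices to realize a standard triple $(t,t',\epsilon)$ on $H_0$. If $V(W)=\{u,v\}$, put $\varphi(u)=t$, $\varphi(v)=t'$, $\tau(u)=1$, $\tau(v)=\epsilon$; the only possible edge of $H_0$ is $uv$, and for it \eqref{eq:hom}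 is condition (O). Otherwise $W$ is 2-connected; it is odd-$K_4$-free, and unbalanced because of the digon.

\medskip
\noindent\emph{Case 1: $W$ has no $\pm K_3$-minor.} Winding $H_0$ around a 4-cycle gives no control over the relative position of $u$ and $v$. To gain control we wind $W$ instead and give $r^+,r^-$ lengths $d$ and $4-d$. The digon is then a negative circuit of length exactly $4$, which must be stretched tightly around the 4-cycle.

Orient $r^+,r^-$ from $u$ to $v$ and let $\sigma$ be an integer lift of $W$, by Proposition~\ref{prop:lift}. Let $g=4$, $\operatorname{len}=1$ on $E(H_0)$, $\operatorname{len}(r^+)=d$ and $\operatorname{len}(r^-)=4-d$, where $d$ is \emph{admissible}: $d=2$ if $u,v$ are in the same part; if they are in different parts, $d=1$ is admissible unless $uv$ is a negative edge of $H_0$, and $d=3$ is admissible unless $uv$ is a positive edge of $H_0$.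

We check the hypotheses of Lemma~\ref{lem:potential}. An edge of $W$ has odd length exactly when its ends are in different parts, so all circuits have even length. Circuits of $H_0$ have length at least 4, and the only circuit containing both $r^+$ and $r^-$ is the digon, of length 4. Any other negative circuit consists of $r^+$ and a negative $u$--$v$ path of $H_0$, or of $r^-$ and a positive one. If $d=2$, the path has even positive length and the total is at least $2+2$. If $d=1$, a circuit through $r^-$ has length at least $3+1$; for a circuit through $r^+$ the negative path has odd length and is not a single edge, so the total is at least $1+3$. If $d=3$, a circuit through $r^+$ has length at least $3+1$; for a circuit through $r^-$ the positive path has odd length and is not a single edge, so the total is at least $1+3$.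

Let $p$ be as in Lemma~\ref{lem:potential}, shifted so that $p(u)=0$. It satisfies \eqref{eq:step} on $H_0$. For an integer $j$ let $\|j\|$ be its distance to the nearest multiple of 8; then $\|j\|+\|j-4\|=4$. Since $\sigma(r^+)$ is even, $4\sigma(r^+)$ is a multiple of 8 and $\|p(v)\|\le d$. Since $\sigma(r^-)$ is odd, $4\sigma(r^-)\equiv4\pmod 8$ and $\|p(v)-4\|\le4-d$. Hence $\|p(v)\|=d$, that is, $p(v)\equiv\pm d\pmod8$. Replacing $(p,\sigma)$ by $(-p,-\sigma)$ preserves \eqref{eq:step} and the parities of $\sigma$, so we may choose the sign. Apply Lemma~\ref{lem:winding} to $H_0$ and a negative 4-cycle $Z=z_0z_1z_2z_3$ of $T$. The pair $(\varphi_Z(j),\tau_Z(j))$ depends only on $j$ modulo 8, and the trace on $(u,v)$ is $(z_0,\varphi_Z(p(v)),\tau_Z(p(v)))$.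

For a triple of type (E) take $Z$ with $z_0=t$, $z_2=t'$ by (T1), and $d=2$. The choice $p(v)\equiv2$ gives the trace $(t,t',\tau_Z(2))$, and $p(v)\equiv-2=2-4$ gives $(t,t',-\tau_Z(2))$. So both signs occur.

For a triple of type (O) take $Z$ with $z_0=t$, $z_1=t'$ by (T2); then $\tau_Z(1)=s_T(tt')$. With $d=1$ and $p(v)\equiv1$ the trace is $(t,t',s_T(tt'))$, and with $d=3$ and $p(v)\equiv-3=1-4$ it is $(t,t',-s_T(tt'))$. If $uv\notin E(H_0)$, both values of $d$ are admissible and both signs occur. If $uv$ is a positive edge, $d=1$ is admissible and gives the standard sign $s_T(tt')$; if it is a negative edge, $d=3$ is admissible and gives the standard sign $-s_T(tt')$.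

\medskip
\noindent\emph{Case 2: $W$ has a $\pm K_3$-minor.} Take the necklace of Lemma~\ref{lem:replace}(i). Two beads share only one vertex, so $r^+$ and $r^-$ lie in one bead, which we call $K_{ab}$, and so does the edge $uv$ of $H_0$ if it exists. Put $K=K_{ab}\setminus\{r^+,r^-\}$, so that $H_0=K\cup K_{bc}\cup K_{ca}$; in particular $K_{bc}\cup K_{ca}$ is simple and bipartite. As both $K_{bc}$ and $K_{ca}$ have edges, each has fewer than $n$, and by (i) and $Q(n-1)$ their standard triples are traces. The graph $H'=K\cup J$ is simple, the bipartition of $H$ extends to the inner vertices of $J$, and by (ii) $|E(H')|<|E(H_0)|\le n$ and $H'\oplus uv=K_{ab}\cup J$ is odd-$K_4$-free. Every edge of $J$ has a new vertex as an end, so $uv$ is an edge of $H'$ if and only if it is an edge of $H_0$, and the standard triples for $(H';u,v)$ and $(H_0;u,v)$ coincide. By $Q(n-1)$ the triple $(t,t',\epsilon)$ is the trace of a homomorphism of $H'$. By (iii) there is a homomorphism of $H_0$ that agrees with it on $V(K)\ni u,v$.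
\end{proof}

The statements $P(n)$ give $[G,\Sigma]\to T$ for every signed graph as in Theorem~\ref{thm:main}. Since $T$ is a subgraph of $[K_{3,3},M]$ with the same signs, $[G,\Sigma]\to[K_{3,3},M]$. This proves Theorem~\ref{thm:main} and the conjecture. \qed

\section{Optimality of $T$}\label{sec:optimal}

The single graph $S(K_3)$ of Example~\ref{ex:SK3} forces the size of the target, and $S(K_4)$ shows that the excluded minor cannot be enlarged to $[K_5,E(K_5)]$. We need one observation on unsigned minors. For $n\ge3$, the graph $S(K_n)$ has no $K_{n+1}$-minor: at least three edges leave each of the $n+1$ trees of a model, while at most two edges leave a tree all of whose vertices have degree 2 in $S(K_n)$; so each tree contains one of the $n$ vertices of $K_n$, which is impossible.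

\begin{proof}[Proof of Theorem~\ref{thm:optimal}]
The graph $S(K_3)$ is simple, bipartite and $K_4$-minor-free, hence odd-$K_4$-free, so under either hypothesis it maps to $B$. Let $v_1,v_2,v_3$ be the images of the vertices of $K_3$. By Lemma~\ref{lem:C4} they are distinct, and each pair $v_i,v_j$ is opposite on a negative 4-cycle $C_{ij}$ of $B$. In particular the $v_i$ lie in one part of $B$ and have degree at least 2.

The cycles $C_{12},C_{13},C_{23}$ do not all use the same two vertices $\beta,\beta'$ of the other part. Otherwise each edge $v_i\beta$, $v_i\beta'$ would lie on exactly two of them, and the product of their three signs would be $+$.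

Suppose that two of the $v_i$, say $v_1$ and $v_2$, have degree 2. Then both have the two neighbors $\beta,\beta'$ seen on $C_{12}$ and no others, so $C_{13}$ and $C_{23}$ also use $\beta,\beta'$, which we have excluded. So the degrees of $v_1,v_2,v_3$ are at least $3,3,2$ in some order. No edge joins two of the $v_i$, so $B$ has at least 8 edges; a vertex of degree at least 3 has three neighbors in the other part, so $B$ has at least $3+3=6$ vertices. By Theorem~\ref{thm:main} both bounds are attained by $T$.

Let $B$ have exactly 8 edges. Then every edge is incident with some $v_i$, and we may assume that $v_1,v_2,v_3$ have degrees $3,3,2$. Let $\beta_1,\beta_2$ be the neighbors of $v_3$. The cycles $C_{13}$ and $C_{23}$ use $\beta_1,\beta_2$, so these are neighbors of $v_1$ and of $v_2$, and $C_{12}$ uses a further common neighbor $\beta_3$ of $v_1,v_2$ together with some $\beta_k$, $k\in\{1,2\}$. Thus $v_1$ and $v_2$ both have the neighbors $\beta_1,\beta_2,\beta_3$, and all other vertices of $B$ are isolated. Resign at $\beta_1,\beta_2$ so that $v_3\beta_1$ and $v_3\beta_2$ are positive. As $C_{13}$ is negative, exactly one of $v_1\beta_1,v_1\beta_2$ is negative; resign at $v_1$ if necessary so that it is $v_1\beta_1$. As $C_{23}$ is negative,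 exactly one of $v_2\beta_1,v_2\beta_2$ is negative; resign at $v_2$ if necessary so that it is $v_2\beta_2$. Now $v_1\beta_k$ and $v_2\beta_k$ have opposite signs for $k=1,2$, and $C_{12}=v_1\beta_kv_2\beta_3$ is negative, so $v_1\beta_3$ and $v_2\beta_3$ have equal signs; resign at $\beta_3$ if necessary to make both positive. With $v_i=a_i$ and $\beta_j=b_j$ this is $T$.

Finally, $S(K_4)$ is simple and bipartite and has no $K_5$-minor, hence no $[K_5,E(K_5)]$-minor. Since $K_4$ is not 3-colorable, Proposition~\ref{prop:SF}(i) shows that $S(K_4)$ maps neither to $T$ nor to $[K_{3,3},M]$.
\end{proof}

\begin{thebibliography}{9}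

\bibitem{hsg}
\emph{Homomorphisms of signed graphs},
\texttt{http://www.researchgate.net/\allowbreak profile/\allowbreak Eric\_Sopena/\allowbreak publication/\allowbreak 264625947\_\allowbreak Homomorphisms\_\allowbreak of\_\allowbreak Signed\_\allowbreak Graphs/\allowbreak links/\allowbreak 53f980f00cf20a45496a85f4.pdf}

\end{thebibliography}
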